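
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{$\kappa$-metrizable compacta without linear extension operators of small norm}


\begin{abstract}
If a compact space $X$ embeds in a Tychonoff cube $\mathbb I^A$ so that there is a linear extension operator $C(X)\to C(\mathbb I^A)$ of norm less than $3$, then $X$ is $\kappa$-metrizable. We show that the converse is false. Let $X_\tau$ be the quotient of $D^\tau$, where $D$ is the closed unit disc, by the diagonal action of the circle. Then $X_\tau$ is $\kappa$-metrizable for every infinite cardinal $\tau$; for $\tau\ge\omega_2$ every bounded linear extension operator from $C(X_\tau)$ to $C(\mathbb I^A)$, for any embedding of $X_\tau$ into a cube $\mathbb I^A$, has norm at least $3$; and for $\tau\ge\omega_3$ there is no bounded linear extension operator at all. The converse does hold for spaces of weight at most $\omega_1$, with positive operators of norm $1$, so the weight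 $\omega_2$ is the least possible.
\end{abstract}

\section{The question and the answer}

All spaces are nonempty compact Hausdorff spaces, $C(X)$ is the Banach space of continuous real-valued functions on $X$ with the sup-norm, and $\mathbb I=[0,1]$. Given an embedding $e:X\to Y$, an operator $u:C(X)\to C(Y)$ is an \emph{extension operator} if $u(f)\circ e=f$ for all $f\in C(X)$.

\paragraph{What an extension operator is.} Let $u:C(X)\to C(Y)$ be a bounded linear extension operator for an embedding $e:X\to Y$. By the Riesz theorem each functional $f\mapsto u(f)(y)$ is integration against a regular signed measure $\lambda_y$ on $X$. So $u$ is a weak$^*$-continuous family $(\lambda_y)_{y\in Y}$ of signed measures with $\lambda_{e(x)}=\delta_x$, and $\|u\|=\sup_y\|\lambda_y\|$. If there is a continuous $r:Y\to X$ with $r\circ e=\mathrm{id}_X$, then $\lambda_y=\delta_{r(y)}$ works and $u(f)=f\circ r$ has norm $1$. In general, having an extension operator of norm $c$ is a weak form of being a retract: the value of the ``retraction'' at $y$ is allowed to be a measure of norm at most $c$.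

\paragraph{What a $\kappa$-metric is.} A set is \emph{regular closed} if it is the closure of its interior. A compact space $X$ is \emph{$\kappa$-metrizable} (in the sense of Shchepin; here $\kappa$ is part of the name and not a cardinal) if there is a function $\rho$ assigning to each $x\in X$ and each regular closed $F\subseteq X$ a number $\rho(x,F)\ge0$ such that
\begin{enumerate}
\item[(1)] $\rho(x,F)=0$ if and only if $x\in F$;
\item[(2)] if $F\subseteq F'$, then $\rho(x,F)\ge\rho(x,F')$ for all $x$;
\item[(3)] for each regular closed $F$ the function $x\mapsto\rho(x,F)$ is continuous;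
\item[(4)] for every increasing chain $\{F_\alpha\}$ of regular closed sets, $\rho\bigl(x,\overline{\bigcup_\alpha F_\alpha}\bigr)=\inf_\alpha\rho(x,F_\alpha)$ for all $x$.
\end{enumerate}
So a $\kappa$-metric measures distances from points to ``thick'' closed sets, without having to come from distances between points. In a metric compactum the ordinary distance to a set has these properties (with $\rho(x,\emptyset)$ a constant larger than the diameter). The two notions are linked by the following known fact.

\begin{fact}\label{fact:known}
If $X$ admits an embedding into a Tychonoff cube $\mathbb I^A$ and a linear extension operator $u:C(X)\to C(\mathbb I^A)$ with $\|u\|<3$, then $X$ is $\kappa$-metrizable.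
\end{fact}

For instance, the identity operator shows that every Tychonoff cube is $\kappa$-metrizable. The problem, posed in \cite{LEO}, is whether Fact~\ref{fact:known} has a converse: \emph{is $X$ $\kappa$-metrizable if and only if it has an embedding into some $\mathbb I^A$ with a linear extension operator of norm less than $3$?} For spaces of weight at most $\omega_1$ the answer is yes in a strong form (Theorem~\ref{thm:small}). In general the answer is no.

\paragraph{The example.} Let $D=\{w\in\mathbb C:|w|\le1\}$ and $\mathbb T=\{w\in\mathbb C:|w|=1\}$. For an infinite cardinal $\tau$, regarded as an initial ordinal (so that $0\in\tau$), put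
\[
Y_\tau=D^{\tau\times\tau},\qquad E:D^\tau\to Y_\tau,\quad E(x)=(x_s\overline{x_t})_{(s,t)\in\tau\times\tau},\qquad X_\tau=E(D^\tau)\subseteq Y_\tau .
\]
We think of points of $Y_\tau$ as $\tau\times\tau$ matrices; $X_\tau$ consists of the matrices $xx^*$ with $x\in D^\tau$, which have rank at most one. We shall see that $X_\tau$ is the orbit space $D^\tau/\mathbb T$ for the diagonal action $\theta x=(\theta x_s)_s$, and that its weight is $\tau$. A point of $X_\tau$ records the moduli of the $x_s$ and their \emph{relative} phases.

\begin{theorem}\label{thm:km}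
$X_\tau$ is $\kappa$-metrizable for every infinite cardinal $\tau$.
\end{theorem}

\begin{theorem}\label{thm:three}
If $\tau\ge\omega_2$, then for every embedding of $X_\tau$ into a Tychonoff cube $\mathbb I^A$, every bounded linear extension operator $C(X_\tau)\to C(\mathbb I^A)$ has norm at least $3$.
\end{theorem}

In particular $X_{\omega_2}$, a $\kappa$-metrizable space of weight $\omega_2$, refutes the proposed characterization.

\begin{theorem}\label{thm:none}
If $\tau\ge\omega_3$, then no embedding of $X_\tau$ into a Tychonoff cube admits a bounded linear extension operator.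
\end{theorem}

\begin{theorem}\label{thm:small}
For a space $X$ of weight at most $\omega_1$ the following are equivalent:
\begin{enumerate}
\item[(i)] $X$ is $\kappa$-metrizable;
\item[(ii)] $X$ has an embedding into a Tychonoff cube with a linear extension operator of norm less than $3$;
\item[(iii)] $X$ has an embedding into a Tychonoff cube with a positive linear extension operator of norm $1$.
\end{enumerate}
\end{theorem}

So $\omega_2$ is the least weight of a counterexample. Everything is proved in ZFC. We do not decide whether some $\kappa$-metrizable space of weight exactly $\omega_2$ has no bounded linear extension operator at all.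

\paragraph{The idea.} An extension operator into any cube induces one, $v:C(X_\tau)\to C(Y_\tau)$, of no larger norm; let $(\lambda_y)_{y\in Y_\tau}$ be its measures. A continuous function on $Y_\tau$ depends on only countably many matrix entries. If $\tau\ge\omega_2$, one can therefore choose indices such that each of the functions $v(f)$ of interest sees only a small block of a matrix $y$, and then choose $y$ so that each of these blocks is a block of some $xx^*$, although $y$ as a whole is far from $X_\tau$. The measure $\lambda_y$ must then satisfy many local conditions that no single point $x$ satisfies. Section~\ref{sec:one} shows how this excludes operators of norm $1$, using three indices only. With many indices it forces, for suitable $y$, the negative part of $\lambda_y$ to have mass at least about $1$ (Section~\ref{sec:three}). One of the local conditions is that $\lambda_y$ has total mass $v(1)(y)=1$, so its norm is then at least about $1+2\cdot1=3$. In Section~\ref{sec:none} the matrix $y$ contains a Hadamard matrix, which makes the norm unbounded.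

\section{Tools}

\subsection{The orbit space}

\begin{lemma}\label{lem:orbit}
The fibers of $E:D^\tau\to X_\tau$ are exactly the $\mathbb T$-orbits, $E$ is an open quotient map onto $X_\tau$, and $X_\tau$ has weight $\tau$.
\end{lemma}

\begin{proof}
Clearly $E(\theta x)=E(x)$ for $\theta\in\mathbb T$. Let $E(x)=E(x')$. The diagonal entries give $|x_s|=|x_s'|$ for all $s$. If $x=0$, then $x'=0$. Otherwise pick $t$ with $x_t\ne0$; then $x_s\overline{x_t}=x'_s\overline{x'_t}$ gives $x'_s=\theta x_s$ for all $s$, with $\theta=\overline{x_t}/\overline{x'_t}\in\mathbb T$.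

As a continuous map between compact Hausdorff spaces, $E$ is closed, hence a quotient map onto $X_\tau$. For open $U\subseteq D^\tau$ the set $E^{-1}(E(U))=\bigcup_{\theta\in\mathbb T}\theta U$ is open, so $E(U)$ is open in $X_\tau$. The weight of $X_\tau\subseteq D^{\tau\times\tau}$ is at most $\tau$. It is at least $\tau$, since $E$ is injective on the compact set $\{x:x_0=1\}\cong D^{\tau\setminus\{0\}}$ (the entries $x_s\overline{x_0}=x_s$ recover $x$).
\end{proof}

Consequently $C(X_\tau)$ is identified, via $f\mapsto f\circ E$, with the space of $\mathbb T$-invariant functions in $C(D^\tau)$. We use this freely and write $f(x)$ for $f(E(x))$. For example, $\operatorname{Re}(x_\alpha\overline{x_\beta})$ and $|x_\alpha|$ define functions in $C(X_\tau)$.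

\subsection{Replacing the cube by $Y_\tau$}

\begin{lemma}\label{lem:transfer}
Let $e:X\to\mathbb I^A$ be an embedding with a bounded linear extension operator $u$, and let $X\subseteq Y$ with $Y$ compact. Then there is a linear operator $v:C(X)\to C(Y)$ with $v(f)|_X=f$ for all $f$ and $\|v\|\le\|u\|$.
\end{lemma}

\begin{proof}
Applying Tietze's theorem to each coordinate, extend $e$ to a continuous $h:Y\to\mathbb I^A$ and put $v(f)=u(f)\circ h$. On $X$ we have $v(f)=u(f)\circ e=f$.
\end{proof}

So for Theorems~\ref{thm:three} and~\ref{thm:none} we only need to study bounded linear operators $v:C(X_\tau)\to C(Y_\tau)$ with $v(f)|_{X_\tau}=f$ for all $f$, which we call \emph{extension operators to $Y_\tau$}.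

\subsection{Countable blocks}

For $K\subseteq\tau$ we say that $g\in C(Y_\tau)$ \emph{depends on $K\times K$} if $g(y)=g(y')$ whenever $y$ and $y'$ agree on $K\times K$. By the Stone--Weierstrass theorem, the functions depending on finitely many entries are dense in $C(Y_\tau)$. Hence every $g\in C(Y_\tau)$, being a limit of a sequence of such functions, depends on countably many entries, and so on $K\times K$ for some countable $K$. Countably many functions have a common countable $K$, which may be enlarged at will. The following observation is how we compute values of an extension operator outside $X_\tau$.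

\begin{lemma}\label{lem:block}
Let $v$ be an extension operator to $Y_\tau$, let $f\in C(X_\tau)$, and let $v(f)$ depend on $K\times K$. If $y\in Y_\tau$ agrees with $E(x)$ on $K\times K$, then $v(f)(y)=f(x)$.
\end{lemma}

\begin{proof}
$v(f)(y)=v(f)(E(x))=f(x)$.
\end{proof}

\subsection{Free sets}

To use different $x$ for different functions at the same $y$, we need indices that do not occur in each other's countable sets. This is where the hypothesis $\tau\ge\omega_2$ enters. (Theorem~\ref{thm:none} combines the lemma below with a counting argument in $\omega_3$.)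

\begin{lemma}\label{lem:free}
Let $|S|\ge\omega_2$ and let $K(\alpha)$ be a countable set for each $\alpha\in S$. Then there is $H\subseteq S$ of size $\omega_2$ which is \emph{free}: $\beta\notin K(\alpha)$ for all distinct $\alpha,\beta\in H$.
\end{lemma}

\begin{proof}
We may assume $|S|=\omega_2$. Suppose that every free set has size at most $\omega_1$. Recursively for $\xi<\omega_1$, use Zorn's lemma to choose a maximal free subset $H_\xi$ of $S\setminus\bigcup_{\eta<\xi}H_\eta$. The set
\[
W=\bigcup_{\xi<\omega_1}H_\xi\ \cup\ \bigcup\Bigl\{K(\alpha):\alpha\in\bigcup_{\xi<\omega_1}H_\xi\Bigr\}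
\]
has size at most $\omega_1$, so there is $\beta\in S\setminus W$. Fix $\xi$. By maximality $H_\xi\cup\{\beta\}$ is not free. Since $\beta\notin K(\alpha)$ for $\alpha\in H_\xi$, the reason must be that $K(\beta)\cap H_\xi\ne\emptyset$. As the $\omega_1$ sets $H_\xi$ are pairwise disjoint, $K(\beta)$ is uncountable, a contradiction.
\end{proof}

\begin{remark}
For $|S|=\omega_1$ the lemma fails already for free sets with two elements: take $S=\omega_1$ and $K(\alpha)=\{\xi:\xi\le\alpha\}$. This is not merely a limitation of the method: by Theorems~\ref{thm:km} and~\ref{thm:small} the space $X_{\omega_1}$ does have an embedding into a cube with an extension operator of norm $1$.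
\end{remark}

\section{The spaces $X_\tau$ are $\kappa$-metrizable}

Since $D\cong\mathbb I^2$, the space $D^\tau$ is homeomorphic to a Tychonoff cube, so it is $\kappa$-metrizable by Fact~\ref{fact:known} applied to the identity operator. As $E:D^\tau\to X_\tau$ is an open surjection, Theorem~\ref{thm:km} follows from the next lemma.

\begin{lemma}\label{lem:open}
Let $f:Z\to X$ be an open continuous surjection of compact spaces and let $\rho_Z$ be a $\kappa$-metric on $Z$. Then
\[
\rho_X(x,F)=\max_{z\in f^{-1}(x)}\rho_Z\bigl(z,f^{-1}(F)\bigr)
\]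
is a $\kappa$-metric on $X$.
\end{lemma}

\begin{proof}
First, $f^{-1}(\overline U)=\overline{f^{-1}(U)}$ for open $U\subseteq X$. The inclusion $\supseteq$ is continuity. If $f(z)\in\overline U$ and $W$ is an open neighborhood of $z$, then $f(W)$ is an open neighborhood of $f(z)$, so it meets $U$, and hence $W$ meets $f^{-1}(U)$. It follows that $f^{-1}(F)$ is the closure of an open set, hence regular closed, for every regular closed $F$. So $\rho_X$ is defined; the maximum is attained by property (3) of $\rho_Z$ and compactness of the fiber.

(1) If $x\in F$, then $f^{-1}(x)\subseteq f^{-1}(F)$ and the maximum is $0$. If $x\notin F$, the nonempty fiber $f^{-1}(x)$ misses $f^{-1}(F)$ and the maximum is positive.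

(2) This is immediate from (2) for $\rho_Z$.

(3) For $g\in C(Z)$ put $g^*(x)=\max_{f^{-1}(x)}g$. For every real $t$ the set $\{g^*>t\}=f(\{g>t\})$ is open and the set $\{g^*\ge t\}=f(\{g\ge t\})$ is closed, so $g^*$ is continuous. Apply this to $g=\rho_Z(\cdot,f^{-1}(F))$.

(4) Let $\{F_\alpha\}$ be an increasing chain of regular closed sets, $F=\overline{\bigcup F_\alpha}$ and $U=\bigcup\operatorname{int}F_\alpha$. Since $F_\alpha=\overline{\operatorname{int}F_\alpha}$, we have $F=\overline U$. By the first paragraph $f^{-1}(F)=\overline{f^{-1}(U)}\subseteq\overline{\bigcup f^{-1}(F_\alpha)}\subseteq f^{-1}(F)$, so equality holds throughout. By (4) and (2) for $\rho_Z$, the continuous functions $g_\alpha=\rho_Z(\cdot,f^{-1}(F_\alpha))$ decrease along the chain and have pointwise infimum $g=\rho_Z(\cdot,f^{-1}(F))$, which is continuous. A maximum over a fiber need not commute with a pointwise infimum, but it does commute with a uniform one, and the convergence is uniform: for $\varepsilon>0$ the closed sets $\{g_\alpha\ge g+\varepsilon\}$ form a chain with empty intersection, so by compactness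 one of them is empty. For that $\alpha$ we get $\rho_X(x,F_\alpha)\le\rho_X(x,F)+\varepsilon$ for all $x$. Together with (2) this proves (4).
\end{proof}

\section{Norm one: three indices}\label{sec:one}

Before the proof of Theorem~\ref{thm:three} we show its mechanism in the smallest case.

\begin{proposition}\label{prop:one}
If $\tau\ge\omega_2$, there is no extension operator to $Y_\tau$ of norm $1$.
\end{proposition}

\begin{proof}
Suppose that $v$ is one. The index $0$ serves as a reference for phases. For $\alpha\in\tau\setminus\{0\}$ and an integer $k\ge1$ consider the $\mathbb T$-invariant function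
\[
r^k_\alpha(x)=\min(1,k|x_0|)\,\operatorname{Re}\Bigl(x_\alpha\frac{\overline{x_0}}{|x_0|}\Bigr)\quad(x_0\ne0),\qquad r^k_\alpha(x)=0\quad(x_0=0).
\]
It is continuous, since $|r_\alpha^k(x)|\le k|x_0|$, and $|r^k_\alpha|\le1$. Choose countable sets $K(\alpha)\ni0,\alpha$ such that $v(1)$ and all $v(r^k_\alpha)$, $k\ge1$, depend on $K(\alpha)\times K(\alpha)$. By Lemma~\ref{lem:free} there are distinct $\alpha,\beta\in\tau\setminus\{0\}$ with $\beta\notin K(\alpha)$ and $\alpha\notin K(\beta)$. For $\varepsilon=\pm1$ let $y^{k,\varepsilon}\in Y_\tau$ be the matrix whose block with rows and columns $0,\alpha,\beta$ (in this order) is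
\[
\begin{pmatrix}
1/k^2 & 1/k & \varepsilon/k\\
1/k & 1 & 0\\
\varepsilon/k & 0 & 1
\end{pmatrix}
\]
and whose other entries are $0$. In a matrix $y=xx^*$ we have $y_{0,0}\,y_{\alpha,\beta}=y_{\alpha,0}\,y_{0,\beta}$, so the two zeros in the block would have to be $\varepsilon$. But neither $K(\alpha)\times K(\alpha)$ nor $K(\beta)\times K(\beta)$ contains these positions. On $K(\alpha)\times K(\alpha)$ the matrix agrees with $E(x)$ for $x_0=1/k$, $x_\alpha=1$, all other $x_s=0$; on $K(\beta)\times K(\beta)$ it agrees with $E(x)$ for $x_0=1/k$, $x_\beta=\varepsilon$, all other $x_s=0$. By Lemma~\ref{lem:block} the functional $\lambda(f)=v(f)(y^{k,\varepsilon})$ satisfies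
\[
\lambda(1)=1,\qquad\lambda(r^k_\alpha)=1,\qquad\lambda(\varepsilon r^k_\beta)=1 .
\]
Since $\|\lambda\|\le1=\lambda(1)$, $\lambda$ is a probability measure on $X_\tau$. As $r^k_\alpha\le1$ and $\varepsilon r^k_\beta\le1$, both functions equal $1$ almost everywhere for $\lambda$. Where this happens, $x_0\ne0$, $x_\alpha\overline{x_0}/|x_0|=1$ and $x_\beta\overline{x_0}/|x_0|=\varepsilon$, hence $x_\alpha\overline{x_\beta}=\varepsilon$. So for $f_{\alpha\beta}(x)=\operatorname{Re}(x_\alpha\overline{x_\beta})$ we get
\[
v(f_{\alpha\beta})(y^{k,\varepsilon})=\varepsilon .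
\]
Now let $k\to\infty$. Both $y^{k,1}$ and $y^{k,-1}$ converge to the matrix with entries $1$ at $(\alpha,\alpha)$ and $(\beta,\beta)$ and $0$ elsewhere, while the values of the continuous function $v(f_{\alpha\beta})$ stay at $1$ and $-1$. This is a contradiction.
\end{proof}

In words: comparing $\alpha$ and $\beta$ with the reference $0$ determines their relative phase; as the reference fades away, the point forgets the phase but the measure cannot.

\section{Norm at least three}\label{sec:three}

\paragraph{What changes for signed measures.} If $\|v\|=c>1$ and $\lambda=\lambda_y$ is a signed measure with $\lambda(1)=1$ and $\|\lambda\|\le c$, then its negative part $\lambda^-$ has mass at most $(c-1)/2$, but it need not vanish. From $\lambda(r_\alpha^k)=1$ we can no longer conclude that $\lambda$ lives where $\alpha$ has the prescribed phase, and what one part of $\lambda$ records about the relative phases may be canceled by $\lambda^-$. But cancellation costs negative mass. We shall use many indices $\alpha_1,\dots,\alpha_m$ with prescribed phases $\gamma_1,\dots,\gamma_m$ and a function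 $M_\gamma$ with values in $[0,1]$ that measures how well the relative phases of the $x_{\alpha_i}$ fit those of the $\gamma_i$. The local conditions give $\lambda^+(M_\gamma)\ge1$, whereas in the limit $k\to\infty$ the value $\lambda(M_\gamma)$ is small on average over $\gamma$. Hence for some $\gamma$ the number $\lambda^-(M_\gamma)$ is at least about $1$, and so is the mass of $\lambda^-$.

The average is small provided that every point $x$ fits a random $\gamma$ badly. By a rotation any one coordinate of modulus $1$ can be made to fit, so a single coordinate must count little: $m$ has to be large. With only the two phases $\pm1$ one could always make half of the coordinates $x_{\alpha_i}=\pm1$ fit; so we use many phases. This is why the example is built with $\mathbb T$ and complex coordinates.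

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $\tau\ge\omega_2$. By Lemma~\ref{lem:transfer} it suffices to show that an extension operator $v$ to $Y_\tau$ with $\|v\|=c<\infty$ satisfies $c\ge3$.

\medskip\noindent\emph{Phase detectors.} For $n\ge2$ let $\mu_n$ be the group of $n$-th roots of unity and let
\[
\psi_n(w)=\max(0,1-n|w-1|)\qquad(w\in D).
\]
Then $0\le\psi_n\le1$ and $\psi_n(1)=1$. If $\psi_n(w)\ne0$, then $|w-1|<1/n$, so that $w\ne0$ and
\begin{equation}\label{eq:arg}
|\arg w|\le\arcsin(1/n)\le\frac{\pi}{2n}<\frac{\pi}{n}.
\end{equation}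
For $\alpha\in\tau\setminus\{0\}$, $k\ge1$, $n\ge2$ and $\zeta\in\mu_n$ put
\[
F^k_{n,\zeta,\alpha}(x)=\min(1,k|x_0|)\,\psi_n\Bigl(\bar\zeta\,x_\alpha\frac{\overline{x_0}}{|x_0|}\Bigr)\quad(x_0\ne0),\qquad F^k_{n,\zeta,\alpha}(x)=0\quad(x_0=0).
\]
This function is $\mathbb T$-invariant, has values in $[0,1]$, and is continuous because $F^k_{n,\zeta,\alpha}(x)\le k|x_0|$. For each $\alpha$ there are countably many of them, so there is a countable $K(\alpha)\subseteq\tau$ with $0,\alpha\in K(\alpha)$ such that $v(1)$ and all $v(F^k_{n,\zeta,\alpha})$ depend on $K(\alpha)\times K(\alpha)$.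

\medskip\noindent\emph{The points.} Fix $m,n\ge2$. By Lemma~\ref{lem:free} there are distinct $\alpha_1,\dots,\alpha_m\in\tau\setminus\{0\}$ with $\alpha_j\notin K(\alpha_i)$ for $i\ne j$. For $k\ge1$ and $\gamma\in\mu_n^m$ let $y^{k,\gamma}\in Y_\tau$ have the entries
\[
y_{0,0}=\frac1{k^2},\qquad y_{\alpha_i,0}=\frac{\gamma_i}{k},\qquad y_{0,\alpha_i}=\frac{\overline{\gamma_i}}{k},\qquad y_{\alpha_i,\alpha_i}=1\qquad(1\le i\le m)
\]
and all other entries $0$. As $k\to\infty$, $y^{k,\gamma}$ converges to the point $y^\infty$ whose entries are $1$ at the positions $(\alpha_i,\alpha_i)$ and $0$ elsewhere. The limit does not depend on $\gamma$.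

Since $K(\alpha_i)\cap\{0,\alpha_1,\dots,\alpha_m\}=\{0,\alpha_i\}$, the point $y^{k,\gamma}$ agrees on $K(\alpha_i)\times K(\alpha_i)$ with $E(x)$, where $x_0=1/k$, $x_{\alpha_i}=\gamma_i$ and all other $x_s=0$. Let $\lambda=\lambda_{k,\gamma}$ be the signed measure on $X_\tau$ representing $f\mapsto v(f)(y^{k,\gamma})$. Lemma~\ref{lem:block} gives
\begin{equation}\label{eq:local}
\lambda(1)=1,\qquad\lambda\bigl(F^k_{n,\gamma_i,\alpha_i}\bigr)=\min\bigl(1,k\cdot\tfrac1k\bigr)\,\psi_n(\overline{\gamma_i}\gamma_i)=1\qquad(1\le i\le m).
\end{equation}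

\medskip\noindent\emph{Negative mass.} Put $S^k_\gamma=\frac1m\sum_{i=1}^mF^k_{n,\gamma_i,\alpha_i}$. This depends on $k$, because the phase of $x_0$ makes no sense at $x_0=0$ and had to be cut off. To pass to the limit $k\to\infty$ we need a majorant that does not mention $x_0$, and obtain it by replacing the phase of $x_0$ by the best possible one:
\[
M_\gamma(x)=\frac1m\max_{\theta\in\mathbb T}\sum_{i=1}^m\psi_n\bigl(\theta\,\overline{\gamma_i}\,x_{\alpha_i}\bigr).
\]
This function is $\mathbb T$-invariant and, as a maximum over a compact parameter space of a jointly continuous function, continuous. Moreover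
\[
0\le S^k_\gamma\le M_\gamma\le1 :
\]
for $x_0\ne0$ take $\theta=\overline{x_0}/|x_0|$ in the maximum and use $\min(1,k|x_0|)\le1$, while for $x_0=0$ we have $S^k_\gamma(x)=0$.

Let $\lambda=\lambda^+-\lambda^-$ be the Jordan decomposition. From $\lambda^+(1)-\lambda^-(1)=1$ and $\lambda^+(1)+\lambda^-(1)=\|\lambda\|\le c$ we get $\lambda^-(1)\le(c-1)/2$. By \eqref{eq:local},
\[
1=\lambda(S^k_\gamma)\le\lambda^+(S^k_\gamma)\le\lambda^+(M_\gamma)=\lambda(M_\gamma)+\lambda^-(M_\gamma)\le v(M_\gamma)(y^{k,\gamma})+\frac{c-1}2 ,
\]
that is, $c\ge3-2\,v(M_\gamma)(y^{k,\gamma})$. Letting $k\to\infty$ yields $c\ge3-2\,v(M_\gamma)(y^\infty)$ for every $\gamma\in\mu_n^m$. Each single $M_\gamma$ has norm $1$ (take $x_{\alpha_i}=\gamma_i$); but the point $y^\infty$ is the same for all $\gamma$, so we may average. With $\overline M=n^{-m}\sum_{\gamma\in\mu_n^m}M_\gamma$,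
\begin{equation}\label{eq:avg}
c\ \ge\ 3-2\,v(\overline M)(y^\infty)\ \ge\ 3-2c\,\|\overline M\| .
\end{equation}

\medskip\noindent\emph{A fixed $x$ fits a random $\gamma$ badly.} We bound $\|\overline M\|$. Fix $x\in D^\tau$ and let $\gamma$ be uniformly distributed in $\mu_n^m$, so that $\overline M(x)=\mathbb E\,M_\gamma(x)$. Divide the circle into the half-open arcs
\[
I_l=\{e^{it}:2\pi l/n\le t<2\pi(l+1)/n\}\qquad(0\le l<n),
\]
and let $N_l$ be the number of $i$ such that $x_{\alpha_i}\ne0$ and $\overline{\gamma_i}x_{\alpha_i}/|x_{\alpha_i}|\in I_l$. If $x_{\alpha_i}\ne0$, then exactly one of the $n$ values of $\gamma_i$ puts $\overline{\gamma_i}x_{\alpha_i}/|x_{\alpha_i}|$ into $I_l$. Since the $\gamma_i$ are independent, $N_l$ is binomial with parameters $m'$ and $1/n$, where $m'\le m$ is the number of $i$ with $x_{\alpha_i}\ne0$. Hence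
\[
\mathbb E N_l^2=\frac{m'}n\Bigl(1-\frac1n\Bigr)+\frac{m'^2}{n^2}\le\frac mn+\frac{m^2}{n^2}.
\]
Let $\theta\in\mathbb T$. By \eqref{eq:arg}, if $\psi_n(\theta\overline{\gamma_i}x_{\alpha_i})\ne0$, then $x_{\alpha_i}\neq 0$ and the phase of $\overline{\gamma_i}x_{\alpha_i}$ lies in the open arc of length $2\pi/n$ centered at $\bar\theta$. This arc meets at most two of the $I_l$: if it met three, it would contain a whole $I_l$ together with points on both sides of it, but it is no longer than $I_l$. Therefore $\sum_i\psi_n(\theta\overline{\gamma_i}x_{\alpha_i})\le2\max_lN_l$ for all $\theta$, and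
\[
\overline M(x)\le\frac2m\,\mathbb E\max_lN_l\le\frac2m\Bigl(\mathbb E\max_lN_l^2\Bigr)^{1/2}\le\frac2m\Bigl(\sum_{l}\mathbb EN_l^2\Bigr)^{1/2}\le\frac2m\Bigl(m+\frac{m^2}n\Bigr)^{1/2}=2\Bigl(\frac1m+\frac1n\Bigr)^{1/2}.
\]
This holds for every $x$, so \eqref{eq:avg} gives
\[
c\,\Bigl(1+4\Bigl(\frac1m+\frac1n\Bigr)^{1/2}\Bigr)\ge3\qquad\text{for all }m,n\ge2 .
\]
Letting $m,n\to\infty$ we obtain $c\ge3$.
\end{proof}

\section{No bounded operator for $\tau\ge\omega_3$}\label{sec:none}

With one more cardinal we can prescribe relative phases directly, without a fading reference, on a whole rectangle of pairs of indices. For $\alpha\ne\beta$ in $\tau$ let again $f_{\alpha\beta}(x)=\operatorname{Re}(x_\alpha\overline{x_\beta})$.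

\paragraph{The case of two times two.} Suppose that a matrix $y$ and distinct indices $\alpha_1,\alpha_2,\beta_1,\beta_2$ are such that an extension operator $v$ to $Y_\tau$ satisfies $v(f_{\alpha_i\beta_j})(y)=t_{ij}$, where $t_{11}=t_{12}=t_{21}=1$ and $t_{22}=-1$. No $x$ has $x_{\alpha_i}\overline{x_{\beta_j}}=t_{ij}$ for all $i,j$, since this would give $t_{11}t_{22}=t_{12}t_{21}$. Quantitatively, writing $a_i=x_{\alpha_i}$ and $b_j=x_{\beta_j}$, we have for all $x\in D^\tau$
\[
\Bigl|\sum_{i,j}t_{ij}a_i\overline{b_j}\Bigr|\le|b_1+b_2|+|b_1-b_2|\le\bigl(2|b_1+b_2|^2+2|b_1-b_2|^2\bigr)^{1/2}=2\bigl(|b_1|^2+|b_2|^2\bigr)^{1/2}\le2\sqrt2 .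
\]
So $\sum t_{ij}f_{\alpha_i\beta_j}$ has norm at most $2\sqrt2$, while its image under $v$ has the value $\sum t_{ij}^2=4$ at $y$. Hence $\|v\|\ge\sqrt2$. Larger Hadamard matrices give larger bounds.

\begin{proof}[Proof of Theorem~\ref{thm:none}]
Let $\tau\ge\omega_3$. By Lemma~\ref{lem:transfer}, it suffices to derive a contradiction from an extension operator $v$ to $Y_\tau$ with $\|v\|=c<\infty$. For $\alpha\ne\beta$ let $K(\alpha,\beta)\ni\alpha,\beta$ be a countable set such that $v(f_{\alpha\beta})$ depends on $K(\alpha,\beta)\times K(\alpha,\beta)$. Fix $m=2^p$ with $p\ge1$.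

\medskip\noindent\emph{Claim.} There are distinct $\alpha_1,\dots,\alpha_m\in\omega_3\setminus\omega_2$ and distinct $\beta_1,\dots,\beta_m\in\omega_2$ such that, with $H=\{\alpha_1,\dots,\alpha_m,\beta_1,\dots,\beta_m\}$,
\[
K(\alpha_i,\beta_j)\cap H=\{\alpha_i,\beta_j\}\qquad\text{for all }i,j .
\]

For each $\alpha\in\omega_3\setminus\omega_2$ apply Lemma~\ref{lem:free} to the sets $K(\alpha,\beta)$, $\beta\in\omega_2$. It gives an $m$-element $B_\alpha\subseteq\omega_2$ such that $\beta'\notin K(\alpha,\beta)$ for distinct $\beta,\beta'\in B_\alpha$. As $\omega_2$ has only $\omega_2$ finite subsets and $\omega_3$ is regular, there is a set $S\subseteq\omega_3\setminus\omega_2$ of size $\omega_3$ on which $B_\alpha=B$ is constant. Apply Lemma~\ref{lem:free} to the countable sets $\bigcup_{\beta\in B}K(\alpha,\beta)$, $\alpha\in S$, and let $\alpha_1,\dots,\alpha_m$ be distinct elements of the resulting free set. With $B=\{\beta_1,\dots,\beta_m\}$, the first step excludes $\beta_{j'}\in K(\alpha_i,\beta_j)$ for $j'\ne j$, and the second excludes $\alpha_{i'}\in K(\alpha_i,\beta_j)$ for $i'\ne i$.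 This proves the claim.

\medskip
Let $T=(t_{ij})$ be an $m\times m$ Hadamard matrix, that is, $t_{ij}=\pm1$ and $TT^{\mathsf T}=m\cdot\mathrm{Id}$; Sylvester's construction starts with $(1)$ and passes from $T$ to $\bigl(\begin{smallmatrix}T&T\\T&-T\end{smallmatrix}\bigr)$. Its operator norm is $\sqrt m$. Define $y\in Y_\tau$ by
\[
y_{\alpha_i,\alpha_i}=y_{\beta_j,\beta_j}=1,\qquad y_{\alpha_i,\beta_j}=y_{\beta_j,\alpha_i}=t_{ij},
\]
all other entries being $0$. By the claim, $y$ agrees on $K(\alpha_i,\beta_j)\times K(\alpha_i,\beta_j)$ with $E(x)$, where $x_{\alpha_i}=1$, $x_{\beta_j}=t_{ij}$ and all other $x_s=0$. So Lemma~\ref{lem:block} gives $v(f_{\alpha_i\beta_j})(y)=t_{ij}$. On the other hand, for all $x\in D^\tau$,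
\[
\Bigl|\sum_{i,j}t_{ij}f_{\alpha_i\beta_j}(x)\Bigr|\le\Bigl|\sum_{i,j}t_{ij}x_{\alpha_i}\overline{x_{\beta_j}}\Bigr|\le\sqrt m\,\Bigl(\sum_i|x_{\alpha_i}|^2\Bigr)^{1/2}\Bigl(\sum_j|x_{\beta_j}|^2\Bigr)^{1/2}\le m^{3/2}.
\]
Therefore
\[
m^2=\sum_{i,j}t_{ij}\,v(f_{\alpha_i\beta_j})(y)=v\Bigl(\sum_{i,j}t_{ij}f_{\alpha_i\beta_j}\Bigr)(y)\le c\,m^{3/2},
\]
so $c\ge\sqrt m$ for every $m=2^p$, which is impossible.
\end{proof}

\begin{remark}
The obstruction concerns extension operators and not the Banach space $C(X_\tau)$ alone. Viewed as the space of $\mathbb T$-invariant functions, $C(X_\tau)$ is complemented in $C(D^\tau)$, and $D^\tau$ is homeomorphic to a cube: $f\mapsto\int_{\mathbb T}f(\theta\,\cdot\,)\,d\theta$, with the normalized Haar measure, is a projection of norm one.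
\end{remark}

\section{Weight at most $\omega_1$}

For the positive result we use two published theorems. Recall that an inverse system of compacta over a directed set is \emph{$\sigma$-complete} if every increasing sequence $a_0\le a_1\le\cdots$ of indices has a least upper bound $a$ and $X_a$ is, naturally, the limit of the spaces $X_{a_n}$; that a directed set is \emph{$\sigma$-directed} if every countable subset has an upper bound; and that a set-valued map $\Psi$ on a space $Z$ is \emph{lower semicontinuous} (lsc) if $\{z\in Z:\Psi(z)\cap O\ne\emptyset\}$ is open for every open $O$.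

\begin{theorem}[Shchepin \cite{Shchepin}]\label{thm:shch}
A compact space is $\kappa$-metrizable if and only if it is openly generated, i.e.\ it is the limit of a $\sigma$-complete inverse system of metrizable compacta $X_a$ over a $\sigma$-directed set with open surjective limit projections $p_a:X\to X_a$.
\end{theorem}

\begin{theorem}[Michael \cite{Michael}]\label{thm:mich}
A lower semicontinuous map from a paracompact space to the nonempty closed convex subsets of a Banach space has a continuous selection.
\end{theorem}

The plan is to write $X$ as the limit of a continuous well-ordered system of metrizable compacta, of length $\omega_1$, with open bonding maps, and to construct the embedding and the operator along it. Because the length is only $\omega_1$, all steps below $\omega_1$ concern metrizable compacta, for which Theorem~\ref{thm:mich} provides operators compatible with an open map. Let $Q=\mathbb I^\omega$.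

\begin{lemma}\label{lem:step}
Let $p:X'\to X''$ be an open surjection of metrizable compacta, $g:X'\to Q$ an embedding and $j=(p,g):X'\to X''\times Q$. There is a positive linear operator $w:C(X')\to C(X''\times Q)$ with $w(1)=1$,
\[
w(f)\circ j=f\quad(f\in C(X')),\qquad w(h\circ p)=h\circ\mathrm{pr}_{X''}\quad(h\in C(X'')).
\]
\end{lemma}

\begin{proof}
Let $P(X')$ be the compact convex set of probability measures on $X'$ with the weak$^*$ topology. It embeds affinely in $\ell_2$ by $\mu\mapsto(2^{-i}\int g_i\,d\mu)_i$, where $(g_i)_{i\ge1}$ is dense in the unit ball of $C(X')$. The map $x'\mapsto\delta_{x'}$ is continuous. We look for a continuous $s:X''\times Q\to P(X')$ such that $s(j(x'))=\delta_{x'}$ and $s(z,q)$ is always carried by the fiber $p^{-1}(z)$. Accordingly let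
\[
\Psi(z,q)=\begin{cases}\{\delta_{x'}\}&\text{if }(z,q)=j(x'),\\ P(p^{-1}(z))&\text{if }(z,q)\notin j(X').\end{cases}
\]
The values are nonempty, compact and convex.

\emph{The map $z\mapsto P(p^{-1}(z))$ is lsc.} Let $O\subseteq P(X')$ be open and $P(p^{-1}(z))\cap O\ne\emptyset$. Since finitely supported measures are dense in $P(p^{-1}(z))$, some $\sum_{i\le r}a_i\delta_{x_i}$ with $x_i\in p^{-1}(z)$ belongs to $O$. By continuity of $(x_1',\dots,x_r')\mapsto\sum a_i\delta_{x_i'}$ there are open $V_i\ni x_i$ with $\sum a_i\delta_{x_i'}\in O$ whenever $x_i'\in V_i$ for all $i$. The set $\bigcap_ip(V_i)$ is a neighborhood of $z$, because $p$ is open. For each $z'$ in it, choose $x_i'\in V_i\cap p^{-1}(z')$; then $\sum a_i\delta_{x_i'}\in P(p^{-1}(z'))\cap O$.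

\emph{$\Psi$ is lsc.} For open $O$ let $T_0=\{(z,q):P(p^{-1}(z))\cap O\ne\emptyset\}$, an open set. If $\delta_{x'}\in O$, then $j(x')\in T_0$, since $\delta_{x'}\in P(p^{-1}(p(x')))$. Hence
\[
\{(z,q):\Psi(z,q)\cap O\ne\emptyset\}=T_0\setminus j\bigl(\{x':\delta_{x'}\notin O\}\bigr),
\]
which is open because the set removed is compact.

By Theorem~\ref{thm:mich}, $\Psi$ has a continuous selection $s$. Put $w(f)(z,q)=\int f\,ds(z,q)$. Then $w(f)$ is continuous, $w$ is linear and positive, $w(1)=1$, and $w(f)(j(x'))=f(x')$. Finally $w(h\circ p)(z,q)=h(z)$, since $s(z,q)$ is supported in $p^{-1}(z)$.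
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
(iii) implies (ii) trivially, and (ii) implies (i) by Fact~\ref{fact:known}. Let $X$ be $\kappa$-metrizable of weight at most $\omega_1$, and let $X_a$, $p_a$ be as in Theorem~\ref{thm:shch}; write $p^b_a:X_b\to X_a$ for the bonding maps.

\medskip\noindent\emph{A well-ordered system.} Every $f\in C(X)$ factors through some $p_a$: by Stone--Weierstrass $f$ is the limit of a sequence $h_i\circ p_{a_i}$; if $a$ is an upper bound of the $a_i$, then $f$ is constant on the fibers of the quotient map $p_a$. Let $\{f_\xi:\xi<\omega_1\}$ be dense in $C(X)$. Choose an increasing sequence $(a_\xi)_{\xi<\omega_1}$ of indices so that $f_\xi$ factors through $p_{a_{\xi+1}}$ and, for limit $\lambda<\omega_1$, $a_\lambda$ is the least upper bound of $\{a_\xi:\xi<\lambda\}$; it exists since $\lambda$ has countable cofinality. Put $X_\xi=X_{a_\xi}$ and write $p^\eta_\xi$ for the bonding maps. By $\sigma$-completeness $X_\lambda=\lim_{\xi<\lambda}X_\xi$ for limit $\lambda<\omega_1$. Also $X=\lim_{\xi<\omega_1}X_\xi$: the canonical map from $X$ to this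 limit is injective because the functions $f_\xi$ separate points, and it is onto because its image is closed and, all projections $X\to X_\xi$ being onto, dense. We write $X_{\omega_1}=X$ and $p^{\omega_1}_\xi=p_{a_\xi}$. The bonding maps are surjective, since $p_a=p^b_a\circ p_b$ is, and they are open: for open $U\subseteq X_b$, as $p_b$ is onto, $p^b_a(U)=p_a(p_b^{-1}(U))$.

\medskip\noindent\emph{The construction.} By recursion on $\xi\le\omega_1$ we construct embeddings $e_\xi:X_\xi\to Q^{1+\xi}$ and positive linear extension operators $u_\xi:C(X_\xi)\to C(Q^{1+\xi})$ (for $e_\xi$) with $u_\xi(1)=1$, such that for $\xi<\eta$, with $\mathrm{pr}:Q^{1+\eta}\to Q^{1+\xi}$ the projection,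
\begin{equation}\label{eq:compat}
\mathrm{pr}\circ e_\eta=e_\xi\circ p^\eta_\xi,\qquad u_\eta(h\circ p^\eta_\xi)=u_\xi(h)\circ\mathrm{pr}\quad(h\in C(X_\xi)).
\end{equation}

\emph{$\xi=0$.} Apply Lemma~\ref{lem:step} to $X'=X_0$ and a one-point space $X''$.

\emph{Successors.} Apply Lemma~\ref{lem:step} to $p^{\xi+1}_\xi:X_{\xi+1}\to X_\xi$ to get $j_\xi$ and $w_\xi$, and put
\[
e_{\xi+1}=(e_\xi\times\mathrm{id}_Q)\circ j_\xi,\qquad u_{\xi+1}(f)(y,q)=u_\xi\bigl(w_\xi(f)(\cdot,q)\bigr)(y)\qquad(y\in Q^{1+\xi},\ q\in Q).
\]
Since $w_\xi(f)$ is continuous on the compact space $X_\xi\times Q$, the map $q\mapsto w_\xi(f)(\cdot,q)\in C(X_\xi)$ is norm-continuous; hence so is $q\mapsto u_\xi(w_\xi(f)(\cdot,q))$, and $u_{\xi+1}(f)$ is continuous. Clearly $u_{\xi+1}$ is linear and positive with $u_{\xi+1}(1)=1$. If $j_\xi(x')=(z,q)$, then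
\[
u_{\xi+1}(f)(e_{\xi+1}(x'))=u_\xi\bigl(w_\xi(f)(\cdot,q)\bigr)(e_\xi(z))=w_\xi(f)(z,q)=f(x').
\]
The first half of \eqref{eq:compat} for the pair $\xi,\xi+1$ is clear. The second follows from $w_\xi(h\circ p^{\xi+1}_\xi)(\cdot,q)=h$. For the pairs $\xi',\xi+1$ with $\xi'<\xi$, compose with \eqref{eq:compat} for $\xi',\xi$.

\emph{Limits $\lambda\le\omega_1$.} As $Q^{1+\lambda}$ is the limit of the $Q^{1+\xi}$, $\xi<\lambda$, the maps $e_\xi\circ p^\lambda_\xi$ define a continuous map $e_\lambda:X_\lambda\to Q^{1+\lambda}$. It is injective since $X_\lambda=\lim_{\xi<\lambda}X_\xi$ and all $e_\xi$ are injective. On the linear subspace $\{h\circ p^\lambda_\xi:\xi<\lambda,\ h\in C(X_\xi)\}$ of $C(X_\lambda)$, which is dense by Stone--Weierstrass, define $u_\lambda(h\circ p^\lambda_\xi)=u_\xi(h)\circ\mathrm{pr}$. This is well defined: if $h\circ p^\lambda_\xi=h'\circ p^\lambda_\eta$ with $\xi<\eta$, then $h'=h\circ p^\eta_\xi$ by surjectivity of $p^\lambda_\eta$, and \eqref{eq:compat} applies (for $\xi=\eta$ surjectivity gives $h=h'$). It is linear with $u_\lambda(1)=1$, and it has norm one,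 because $\|u_\xi\|=1$ ($u_\xi$ is positive and $u_\xi(1)=1$) and $\|h\|=\|h\circ p^\lambda_\xi\|$ by surjectivity. Extend it by continuity to $C(X_\lambda)$. A norm-one operator preserving $1$ is positive: if $0\le f\le1$, then $\|1-f\|\le1$, so $\|1-u_\lambda(f)\|\le1$ and $u_\lambda(f)\ge0$. The identity $u_\lambda(f)\circ e_\lambda=f$ holds for $f=h\circ p^\lambda_\xi$, because
\[
u_\xi(h)\circ\mathrm{pr}\circ e_\lambda=u_\xi(h)\circ e_\xi\circ p^\lambda_\xi=h\circ p^\lambda_\xi,
\]
and hence for all $f$ by density. Condition \eqref{eq:compat} holds by definition.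

\medskip
For $\lambda=\omega_1$ we obtain an embedding of $X$ into $Q^{\omega_1}\cong\mathbb I^{\omega_1}$ with a positive linear extension operator of norm $1$, which is (iii).
\end{proof}

\begin{thebibliography}{9}
\bibitem{LEO} \emph{Linear Extension Operators Of Bounded Norms}, \texttt{https://faculty.nipissingu.ca/veskov/files/2024/05/100.pdf.pdf}.
\bibitem{Michael} Michael, \emph{Continuous selections I}, Ann. of Math. 63 (1956).
\bibitem{Shchepin} Shchepin, \emph{Functors and uncountable powers of compacta}, Russian Math. Surveys 36:3 (1981).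
\end{thebibliography}

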